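\title{Small retractions of dendroids onto trees}

\begin{abstract}
We prove that for every nondegenerate dendroid $X$ and every $\varepsilon>0$ there are a tree $T\subset X$ and a retraction of $X$ onto $T$ that moves each point by less than $\varepsilon$. The tree can be required to contain a prescribed tree, and among arcwise connected continua the property characterizes dendroids. In the proof, the components of the members of a fine closed cover of $X$ form a compact labeled graph that is a tree without rays. A descent argument shows that one of its finite tree quotients maps back into it preserving labels, and this map is turned into the retraction.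
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected metric space; it is \emph{nondegenerate} if it has more than one point. A continuum $X$ is \emph{hereditarily unicoherent} if the intersection of any two subcontinua of $X$ is connected (the empty set counts as connected). A \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum. A \emph{finite graph} is a continuum that is a finite union of arcs intersecting only at their end points, and a \emph{tree} is a finite graph that contains no simple closed curve. Maps between spaces are continuous. If $Y$ is a subcontinuum of a continuum $(X,d)$, a \emph{retraction} of $X$ onto $Y$ is a map $r:X\to Y$ with $r(y)=y$ for $y\in Y$, and it is an \emph{$\varepsilon$-retraction} if $d(x,r(x))<\varepsilon$ for all $x\in X$.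

A circle is a union of two arcs that meet in two points, so hereditary unicoherence is a strong way of saying that a space has no loops, and trees are the dendroids that are finite graphs. One expects a general dendroid to look like a tree at every scale. A theorem of Cook \cite{Cook} confirms this from the outside: a dendroid has maps with arbitrarily small fibers onto trees. These trees are abstract. The problem posed in \cite{RNT} asks for the approximation from the inside: does every nondegenerate dendroid $X$ admit, for every $\varepsilon>0$, an $\varepsilon$-retraction onto a tree contained in $X$? Two points in one fiber of an $\varepsilon$-retraction are at distance less than $2\varepsilon$, so this asks for maps as in Cook's theorem whose target lies in $X$ and is fixed pointwise. The answer is yes.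

\begin{theorem}\label{thm:main}
For every nondegenerate dendroid $X$ and every $\varepsilon>0$ there are a tree $T\subset X$ and an $\varepsilon$-retraction $r:X\to T$.
\end{theorem}

A relative version and a characterization of dendroids follow.

\begin{theorem}\label{thm:relative}
Let $X$ be a nondegenerate dendroid, $H\subset X$ a tree and $\varepsilon>0$. Then there are a tree $T$ with $H\subset T\subset X$ and an $\varepsilon$-retraction $X\to T$.
\end{theorem}

\begin{theorem}\label{thm:char}
For a nondegenerate arcwise connected continuum $X$ the following are equivalent.
\begin{enumerate}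
\item[(i)] $X$ is a dendroid.
\item[(ii)] For every $\varepsilon>0$ there is an $\varepsilon$-retraction of $X$ onto a tree contained in $X$.
\item[(iii)] There are trees $T_1\subset T_2\subset\cdots\subset X$ and retractions $R_k:X\to T_k$ converging uniformly to $\mathrm{id}_X$ with $R_kR_l=R_lR_k=R_{\min(k,l)}$ for all $k,l$.
\item[(iv)] $X$ is homeomorphic to the limit of an inverse sequence of trees $T_1\subset T_2\subset\cdots$ whose bonding maps $T_{k+1}\to T_k$ are retractions.
\end{enumerate}
In \textup{(iii)}, if $X$ is a dendroid, $T_1$ may be chosen to contain any prescribed tree $H\subset X$.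
\end{theorem}

It is easy to find a tree that comes close to every point of a dendroid: join the points of a fine finite net by arcs. It is also easy to retract onto it, since trees are absolute retracts. The difficulty is that a tree can be close to every point of $X$ and still admit no map from $X$ that moves points little.

\begin{example}\label{ex:fold}
Let $Y$ be a triod with center $u$, end points $a,b,c$ and legs of length $1$, with its path metric. Let $\gamma:[0,1]\to Y$ run at constant speed through $a,u,b,u,c$, so that $\gamma(0)=a$, $\gamma(\frac14)=u$, $\gamma(\frac12)=b$, $\gamma(\frac34)=u$, $\gamma(1)=c$. In $Y\times[0,1]$ with the maximum metric let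
\[
Z_m=\{(\gamma(t),5^{-m}t):0\le t\le1\}\quad(m\ge1),\qquad X=(Y\times\{0\})\cup\bigcup_{m\ge1}Z_m .
\]
Each $Z_m$ is an arc that meets $Y\times\{0\}$ only in $(a,0)$. Two arcs $Z_m$, $Z_n$ also meet only in $(a,0)$: over $[a,u)$ they are segments of different slopes, and elsewhere their heights lie in the disjoint intervals $[5^{-m}/4,5^{-m}]$ and $[5^{-n}/4,5^{-n}]$. The set $X$ is arcwise connected, and it is compact because the heights on $Z_m$ tend to $0$. Thus $X$ consists of a triod and of a sequence of arcs converging to it.

Let $T_N=(Y\times\{0\})\cup Z_1\cup\dots\cup Z_N$, a tree. Let $r_N$ be the identity on $T_N$ and the projection $(y,s)\mapsto(y,0)$ on the closed set $(Y\times\{0\})\cup\bigcup_{m>N}Z_m$. The two definitions agree on the overlap $Y\times\{0\}$, so $r_N$ is a retraction, and it moves points by at most $5^{-N-1}$. It folds each arc $Z_m$ with $m>N$ onto the triod. By the implication (ii)$\Rightarrow$(i) of Theorem~\ref{thm:char}, whose proof is short and independent of the rest of the paper, $X$ is a dendroid.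

Now let $T'_N=Z_1\cup\dots\cup Z_N$. Every point of $X$ is within $5^{-N}$ of $T'_N$: a point $(y,s)\notin T'_N$ has $s\le5^{-N}$, and $Z_N$ contains a point $(y,s')$ with $s'\le5^{-N}$ because $\gamma$ is onto. Yet no map $f:X\to T'_N$ moves all points by less than $\frac12$. Suppose $f$ does, and let $a'$ be the midpoint of $[a,u]$. The arc $[a',c]\times\{0\}$ is at distance $\frac12$ from $(a,0)$, so its image misses $(a,0)$ and lies in one arc $Z_m$; write $f(y,0)=(\gamma(g(y)),5^{-m}g(y))$ with $g:[a',c]\to[0,1]$ continuous. Since $\gamma(g(a'))$ is within $\frac12$ of $a'$ and $\gamma(g(c))$ is within $\frac12$ of $c$, we have $g(a')<\frac14$ and $g(c)>\frac34$. So $g(y)=\frac12$ for some $y\in[a',c]$, and $\gamma(\frac12)=b$ is at distance at least $1$ from $y$, a contradiction.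
\end{example}

In the example the triod can receive the arcs $Z_m$, but no $Z_m$ can receive the triod, because the triod has a shortcut from $a$ to $c$ that avoids $b$. In a general dendroid limits of arcs are again limits, of higher and higher order, and there is no visible place where the folding should stop. The proof finds such a place by compactness, after the problem has been made combinatorial. It has four steps.

\begin{enumerate}
\item[1.] (Section~\ref{sec:graph}.) Cook's theorem gives a cover of $X$ by closed sets $K_w$ of diameter less than $\varepsilon$, indexed by the vertices $w$ of a finite tree and overlapping only along its edges. The components of the $K_w$, each labeled by its $w$, are the vertices of a graph $\mathcal X$. Its vertex set is a compact totally disconnected space, and as a graph it is a tree without rays. Moving a component to another component with the same label costs less than $\varepsilon$.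
\item[2.] (Section~\ref{sec:quotients}.) A second use of Cook's theorem approximates $\mathcal X$ by finite labeled trees through quotient maps $\pi_n:\mathcal X\to\Gamma_n$.
\item[3.] (Section~\ref{sec:back}.) For some $n$ there is a map $h:\Gamma_n\to\mathcal X$ that preserves labels and adjacency. This is the heart of the proof. A power of $h\pi_n$ is then a retraction of $\mathcal X$ onto a finite subtree.
\item[4.] (Section~\ref{sec:realize}.) The combinatorial retraction is realized by an $\varepsilon$-retraction of $X$ onto a tree.
\end{enumerate}
Theorems~\ref{thm:relative} and~\ref{thm:char} are proved in Section~\ref{sec:further}, which ends with the role of the two hypotheses on $X$.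

\section{Arcs in dendroids and geodesics in trees}\label{sec:prelim}

\subsection*{Standard facts}
We use the following.
\begin{enumerate}
\item[(F1)] (Cook \cite{Cook}.) Every dendroid $X$ is tree-like: for each $\delta>0$ there is a map of $X$ onto a tree or a point all of whose fibers have diameter less than $\delta$. If $\delta\le\operatorname{diam}X$, the target is not a point.
\item[(F2)] Two points of a tree are joined by a unique arc, and every connected subset containing the two points contains that arc. Hence trees are hereditarily unicoherent. A nondegenerate subcontinuum of a tree is a tree.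
\item[(F3)] Trees and points are absolute retracts. We use this in the form: if $Y$ is a tree or a point, $Z$ is a compact metric space and $A\subset Z$ is closed, then every map $A\to Y$ extends to a map $Z\to Y$.
\item[(F4)] The space of components of a compact metric space $K$, with the quotient topology, is compact, metrizable and totally disconnected. A set of components is clopen exactly when its union is clopen in $K$. A compact, metrizable, totally disconnected space has finite partitions into clopen sets of arbitrarily small diameter.
\item[(F5)] A continuum is \emph{decomposable} if it is a union of two proper subcontinua, and \emph{indecomposable} otherwise. A nondegenerate indecomposable continuum has two points that are not both contained in any proper subcontinuum (take them in different composants).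
\item[(F6)] (Baire.) If a nonempty compact metric space is a countable union of closed sets, one of them has nonempty interior.
\end{enumerate}

\subsection*{Arcs in a dendroid}

\begin{lemma}\label{lem:arcs}
Let $X$ be a dendroid.
\begin{enumerate}
\item[(a)] Two points $a\ne b$ are joined by a unique arc $[a,b]$. Every subcontinuum containing $a$ and $b$ contains $[a,b]$. We put $[a,a]=\{a\}$.
\item[(b)] Every nondegenerate subcontinuum of $X$ is decomposable.
\item[(c)] For $z_0,\dots,z_k\in X$ the set $\bigcup_i[z_0,z_i]$ is a tree or a point.
\item[(d)] For a subcontinuum $M$ and a point $a\in X$ there is a unique $y\in M$ with $[a,y]\cap M=\{y\}$. If $[a,x]$ meets $M$, then $y\in[a,x]$.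
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A$ be an arc from $a$ to $b$ and $M$ a subcontinuum containing $a,b$. Then $A\cap M$ is a connected subset of $A$ containing both end points, so $A\subset M$. Taking for $M$ a second arc from $a$ to $b$ gives uniqueness.

(b) If a nondegenerate subcontinuum $M$ were indecomposable, then for the two points $c,c'$ of (F5) the subcontinuum $[c,c']\subset M$ would equal $M$. But an arc is decomposable.

(c) Add the arcs one at a time. The arc $[z_0,z_i]$ meets the union of the previous ones in a connected set containing $z_0$, that is, in an initial segment $[z_0,y]$. So only $[y,z_i]$ is added, and it is attached at the single point $y$. After subdivision at such points the union is a finite graph or a point. It contains no simple closed curve, since by (a) $X$ contains none.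

(d) If $[a,x]$ meets $M$, its first point $y$ in $M$ satisfies $[a,y]\cap M=\{y\}$; this gives existence, and it reduces the last claim to uniqueness. Let $y'\ne y$ be a second such point. Then $[y,y']\subset M$ meets $[a,y]$ only in $y$, so $[a,y]\cup[y,y']$ is an arc from $a$ to $y'$ and equals $[a,y']$. It contains $y\in M$, contrary to $[a,y']\cap M=\{y'\}$.
\end{proof}

If $y\in[a,y']$, then $[a,y]$ is the initial segment of $[a,y']$ ending at $y$. We use this constantly to order points along an arc.

The next lemma says that one cannot travel forever along an arc in a dendroid. An increasing union of arcs either accumulates on a set disjoint from itself or returns to itself. In the first case arcwise connectedness provides an arc to the limit set, and this arc must swallow the union. In the second case the limit set would be indecomposable.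

\begin{lemma}\label{lem:nested}
If $[a,y_1]\subset[a,y_2]\subset\cdots$ in a dendroid, then $\bigcup_i[a,y_i]$ is contained in an arc or a point.
\end{lemma}

\begin{proof}
If the sequence is eventually constant there is nothing to prove. Otherwise pass to a subsequence that is strictly increasing. Let
\[
L=\bigcup_i[a,y_i],\qquad M_i=\overline{\textstyle\bigcup_{k\ge i}[y_i,y_k]},\qquad M=\bigcap_iM_i .
\]
The $M_i$ are continua, and they decrease because $[y_{i+1},y_k]\subset[y_i,y_k]$ for $k>i$; so $M$ is a continuum. Since $\overline L=[a,y_i]\cup M_i$ for every $i$, a point of $\overline L\setminus L$ lies in every $M_i$, and $\overline L=L\cup M$.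

\emph{Case 1: $M\cap L=\emptyset$.} Take $m\in M$. The continuum $\overline L$ contains $[a,m]$. Let $m_0$ be the first point of $[a,m]$ in $M$; then $m_0\ne a$ and $[a,m_0)\subset L$. Fix $j$. If $[a,m_0)\subset[a,y_j]$, then $m_0$ lies in the closed set $[a,y_j]\subset L$, which is excluded. So there is $x\in[a,m_0)\setminus[a,y_j]$. This $x$ lies on $[a,y_k]$ for some $k>j$, beyond $y_j$, so $[a,y_j]\subset[a,x]\subset[a,m_0]$. As $j$ was arbitrary, $L\subset[a,m_0]$.

\emph{Case 2: there is a point $p\in M\cap L$.} We show that this cannot happen. Let $p\in[a,y_{i_0}]$; all indices below are at least $i_0$. For $j\ge i$ both $p$ and $y_j$ lie in $M_j$, so $[p,y_i]\subset[p,y_j]\subset M_j$. Hence $L_p=\bigcup_i[p,y_i]$ is contained in $M$, and $M$ is nondegenerate. By Lemma~\ref{lem:arcs}(b), $M=A\cup B$ with proper subcontinua $A,B$. Suppose that $A\cap L_p\not\subset[p,y_j]$ for every $j$. Pick $x\in A\cap L_p$, say $x\in[p,y_j]$. For each $k>j$ there is $x'\in A\cap L_p$ outside $[p,y_k]$; on an arc $[p,y_l]$ containing $x'$ the points $x,y_j,y_k,x'$ appear in this order, so $A\supset[x,x']\supset[y_j,y_k]$. Therefore $A\supset M_j\supset M$, a contradiction.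 So $A\cap L_p\subset[p,y_j]$ for some $j$, and by the same argument $B\cap L_p\subset[p,y_{j'}]$ for some $j'$. For $k>\max(j,j')$ the point $y_k\in L_p\subset M$ lies in neither $A$ nor $B$, a contradiction.
\end{proof}

\subsection*{Combinatorial trees}
Graphs with vertices and edges are simple and possibly infinite, and $\sim$ denotes adjacency. A \emph{walk} is a sequence of vertices in which consecutive ones are adjacent, and a \emph{ray} is an infinite walk without repeated vertices. For such graphs, \emph{tree} means a connected graph without cycles. In a tree two vertices $x,y$ are joined by exactly one walk without repeated vertices, the \emph{geodesic} $[x,y]$; its length is $\operatorname{dist}(x,y)$, and every walk from $x$ to $y$ traverses all of its edges. A \emph{subtree} is a nonempty set of vertices that induces a connected subgraph or, equivalently, contains the geodesic between any two of its vertices.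

The absence of rays will be used through one compactness property. It fails for the tails of a ray.

\begin{lemma}\label{lem:rayless}
In a tree without rays, every decreasing sequence $C_0\supset C_1\supset\cdots$ of subtrees has a common vertex.
\end{lemma}

\begin{proof}
Fix a vertex $o$ and let $p_j$ be a vertex of $C_j$ nearest to $o$. Then $[o,p_j]$ meets $C_j$ only in $p_j$, while $[p_j,p_{j+1}]\subset C_j$. So the walk along $[o,p_j]$ and then $[p_j,p_{j+1}]$ has no repeated vertex, and it is $[o,p_{j+1}]$. Thus each $[o,p_j]$ is an initial segment of $[o,p_{j+1}]$. If the lengths were unbounded, the union would be a ray. So $p_j=p$ for all large $j$, and $p$ lies in every $C_j$.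
\end{proof}

Let $W$ be a finite tree. A \emph{labeled graph} is a graph with a map $\ell$ from its vertices to $W$ such that adjacent vertices have adjacent labels. A \emph{morphism} of labeled graphs is a map of vertices that preserves labels and adjacency. The image of a connected graph under a morphism into a labeled tree is a subtree, and morphisms do not increase distances.

Labeled graphs arise from the following construction, which we apply twice. Let $Y$ be a continuum and $(L_w)_{w\in W}$ closed subsets of $Y$ such that
\begin{equation}\label{eq:pattern}
L_w\cap L_{w'}=\emptyset\quad\text{whenever $w\ne w'$ are not adjacent.}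
\end{equation}
The \emph{component graph} of $(L_w)$ has as vertices the pairs $(w,C)$ with $C$ a component of $L_w$; the label of $(w,C)$ is $w$; and $(w,C)\sim(w',C')$ if $w\sim w'$ and $C\cap C'\ne\emptyset$. We use one letter for a vertex and for its underlying subcontinuum.

\begin{lemma}\label{lem:acyclic}
In the component graph, two distinct vertices that have a common point are adjacent, and no point of $Y$ lies in three distinct vertices. If $Y$ is hereditarily unicoherent, the component graph has no cycles.
\end{lemma}

\begin{proof}
Distinct vertices with equal labels are disjoint components of one set, and vertices with distinct nonadjacent labels are disjoint by \eqref{eq:pattern}. This gives the first claim. Consequently three distinct vertices that meet pairwise have pairwise adjacent labels, which is impossible because $W$ has no triangle. This gives the second claim.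

Let $C_1,\dots,C_k$ with $k\ge3$ be the distinct vertices of a cycle, in cyclic order. Then $C_1\cup\dots\cup C_{k-1}$ is a continuum, so its intersection $\bigcup_{i<k}(C_i\cap C_k)$ with $C_k$ is connected. If $C_i$ and $C_j$ with $i<j<k$ both meet $C_k$, then $C_i\cap C_j=\emptyset$, since three distinct vertices do not meet pairwise. So the closed sets $C_i\cap C_k$, $i<k$, are pairwise disjoint, and those with $i=1$ and $i=k-1$ are nonempty. Their union is not connected, a contradiction.
\end{proof}

\section{The component graph of a dendroid}\label{sec:graph}

From here through Section~\ref{sec:realize}, $X$ is a nondegenerate dendroid and $0<\varepsilon\le\frac12\operatorname{diam}X$. The restriction on $\varepsilon$ loses nothing, as an $\varepsilon$-retraction is an $\varepsilon'$-retraction for $\varepsilon'\ge\varepsilon$.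

\subsection*{The cover}
By (F1) there is a map $q$ of $X$ onto a tree $S$ with fibers of diameter less than $\varepsilon$. There is $\eta>0$ such that $\operatorname{diam}q^{-1}(A)<\varepsilon$ for every closed $A\subset S$ of diameter less than $\eta$. Otherwise there would be points $x_n,x_n'$ with $d(x_n,x'_n)\ge\varepsilon$ whose images are at distance less than $1/n$, and limits along a subsequence would be two points of one fiber at distance at least $\varepsilon$. Subdivide $S$ into edges so finely that the union of the edges at any vertex has diameter less than $\eta$. The vertices form a finite combinatorial tree $W$ with $|W|\ge2$. Identify each edge with $[0,1]$. For $w\in W$ let $\operatorname{St}_w$ be the set of points on edges at $w$ whose distance from $w$ in this coordinate is at most $\frac23$, and put $K_w=q^{-1}(\operatorname{St}_w)$. Then: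
\begin{enumerate}
\item[(K1)] each $K_w$ is nonempty, compact and of diameter less than $\varepsilon$;
\item[(K2)] the interiors of the $K_w$ cover $X$, because the interiors of the $\operatorname{St}_w$ cover $S$;
\item[(K3)] $K_w\cap K_{w'}=\emptyset$ if $w\ne w'$ are not adjacent; for $w\sim w'$ the set $Z_{ww'}=K_w\cap K_{w'}$ is the preimage of the middle third of the edge $ww'$, so the sets $Z_{ww'}$ of different edges are disjoint.
\end{enumerate}

The sets $K_w$ are small but not connected, and this is where the complexity of $X$ is hidden. Let $\mathcal X$ be the component graph of $(K_w)$. Its vertex set is the disjoint union $V=\bigsqcup_wV_w$, where $V_w$ is the space of components of $K_w$, and we give $V$ the topology of the disjoint sum. Let $\kappa_w:K_w\to V_w$ be the quotient map.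

\begin{example}\label{ex:graph}
For the dendroid of Example~\ref{ex:fold} let $q$ be the projection onto $S=Y$, with $W=\{a,u,b,c\}$. This subdivision is too coarse to make the $K_w$ small, but it shows the combinatorics. On $Z_m$ the sets $K_a,K_u,K_b,K_c$ correspond to the parameters $[0,\frac16]$, $[\frac1{12},\frac5{12}]\cup[\frac7{12},\frac{11}{12}]$, $[\frac13,\frac23]$, $[\frac56,1]$. So $K_a$ is connected and gives one vertex $\hat a$; the arc $Z_m$ contributes vertices $u_m,b_m,u'_m,c_m$; and the triod contributes $u_\infty,b_\infty,c_\infty$ (Figure~\ref{fig:graph}). Each of $u_m,b_m,u_m',c_m$ is clopen in its $K_w$, since only finitely many of the arcs $Z_n$ come near it. So these vertices are isolated in the compact space $V$, and $u_m,u'_m\to u_\infty$, $b_m\to b_\infty$, $c_m\to c_\infty$.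

For $N\ge0$ let $\Gamma_N$ be the finite subtree formed by $\hat a$, the vertices with index $\infty$ and those with index at most $N$. Let $\pi_N:\mathcal X\to\Gamma_N$ fix $\Gamma_N$ and send each other vertex to the vertex of $\{u_\infty,b_\infty,c_\infty\}$ with the same label. This is a continuous morphism, the combinatorial shadow of the retraction $r_N$. A morphism $h:\Gamma_N\to\mathcal X$ must fix $u_\infty$, the only vertex of $\mathcal X$ with neighbors of all three labels $a,b,c$. This is the shadow of the failure of $T'_N$.

If $Z_m$ is built instead from a path $\gamma_m$ that runs from $a$ to $u$ on $[0,\frac14]$ and then makes $m$ trips $u,b,u$ before going to $c$, the same checks give a dendroid, and $Z_m$ contributes a geodesic of length $2m+2$ starting at $\hat a$. So $\mathcal X$ can have infinite diameter.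
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=2pt}]
\node (a) at (0,0) {$\hat a$};
\foreach \m/\y in {1/1.5,2/0.75}{
\node (u\m) at (1.6,\y) {$u_{\m}$};
\node (b\m) at (3,\y) {$b_{\m}$};
\node (v\m) at (4.4,\y) {$u'_{\m}$};
\node (c\m) at (5.8,\y) {$c_{\m}$};
\draw (a)--(u\m)--(b\m)--(v\m)--(c\m);}
\node at (3,0.15) {$\vdots$};
\node (ui) at (1.6,-1) {$u_\infty$};
\node (bi) at (3,-0.6) {$b_\infty$};
\node (ci) at (3,-1.4) {$c_\infty$};
\draw (a)--(ui)--(bi);
\draw (ui)--(ci);
\end{tikzpicture}
\caption{The component graph of a triod with a sequence of arcs converging to it. The letter of a vertex is its label. Both $u_m$ and $u'_m$ converge to $u_\infty$, so the paths $\hat a\,u_mb_mu'_mc_m$ converge to the triod at the bottom and fold onto it preserving labels. The triod does not map into any of the paths preserving labels and adjacency.}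
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $V$ is compact, metrizable and totally disconnected, and the adjacency relation $E=\{(\kappa,\kappa'):\kappa\sim\kappa'\}$ is closed in $V\times V$.
\item[(b)] $\mathcal X$ is a tree with at least one edge.
\item[(c)] $\mathcal X$ contains no ray.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is (F4). For $w\sim w'$ the part of $E$ in $V_w\times V_{w'}$ is the image of the compact set $Z_{ww'}$ under the map $x\mapsto(\kappa_w(x),\kappa_{w'}(x))$, and $E$ is a finite union of such images.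

(b) We first record how arcs cross the cover. Let $x,x'\in X$. By (K2) and the Lebesgue number lemma, $[x,x']$ can be divided into consecutive pieces $\alpha_1,\dots,\alpha_N$, each an arc or a point contained in some $K_w$, hence in a vertex $\kappa^i$. If $x\in\kappa$ and $x'\in\kappa'$, then
\begin{equation}\label{eq:chain}
\text{consecutive members of }\kappa,\kappa^1,\dots,\kappa^N,\kappa'\text{ share a point of }[x,x'].
\end{equation}
By Lemma~\ref{lem:acyclic} consecutive members are equal or adjacent, so deleting repetitions gives a walk from $\kappa$ to $\kappa'$. Thus $\mathcal X$ is connected, and it has no cycles by Lemma~\ref{lem:acyclic}. It has at least $|W|\ge2$ vertices by (K1), hence an edge.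

(c) Let $\kappa_0,\kappa_1,\dots$ be a ray. The plan is to follow it by an increasing sequence of arcs and to apply Lemma~\ref{lem:nested}. By hereditary unicoherence $\zeta_i=\kappa_{i-1}\cap\kappa_i$ is a continuum for $i\ge1$. Fix $a\in\kappa_0$ and let $y_i\in\zeta_i$ be the point given by Lemma~\ref{lem:arcs}(d) for $M=\zeta_i$. Let $1\le i\le m$. The sequence \eqref{eq:chain} for $a\in\kappa_0$ and $y_m\in\kappa_m$ gives a walk from $\kappa_0$ to $\kappa_m$. Since $\kappa_0,\dots,\kappa_m$ is the geodesic, the walk traverses the edge $\kappa_{i-1}\kappa_i$, and the point shared at that step lies in $\zeta_i\cap[a,y_m]$. By Lemma~\ref{lem:arcs}(d), $y_i\in[a,y_m]$. So $[a,y_1]\subset[a,y_2]\subset\cdots$, and by Lemma~\ref{lem:nested} all $y_i$ lie on one arc or point $\alpha$. As in (b), $\alpha$ is covered by finitely many vertices $\kappa^1,\dots,\kappa^N$. The point $y_i$ lies in $\kappa_{i-1}$, in $\kappa_i$, in some $\kappa^j$, and not in three distinct vertices; so $\kappa^j\in\{\kappa_{i-1},\kappa_i\}$. Thus infinitely many of the distinct vertices $\kappa_0,\kappa_1,\dots$ belong to $\{\kappa^1,\dots,\kappa^N\}$, which is absurd.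
\end{proof}

\section{Finite tree quotients}\label{sec:quotients}

Our aim is a retraction of $\mathcal X$ onto a finite subtree that preserves labels and adjacency and is locally constant on $V$. A locally constant map on $V$ factors through a finite clopen partition, so we study finite quotients of $\mathcal X$. The quotient by an arbitrary partition may have cycles: in Figure~\ref{fig:graph}, identifying only $c_1$ with $c_\infty$ creates one. The argument of Section~\ref{sec:back} needs quotients that are trees, and these come from a second, much finer, map onto a tree.

\begin{lemma}\label{lem:quotient}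
Let $\mathcal Q$ be a finite partition of $V$ into nonempty clopen sets, each contained in some $V_w$. There are a finite labeled tree $\Gamma$ and a morphism $\pi:\mathcal X\to\Gamma$, surjective on vertices and on edges, whose fibers are clopen and are contained in members of $\mathcal Q$.
\end{lemma}

\begin{proof}
For $Q\in\mathcal Q$, $Q\subset V_w$, let $X_Q=\kappa_w^{-1}(Q)$, a compact subset of $K_w$. Call $Q,Q'\in\mathcal Q$ \emph{separated} if $Q\ne Q'$ lie in the same $V_w$, or if $Q\subset V_w$ and $Q'\subset V_{w'}$ with $w\ne w'$ not adjacent. Separated members have $X_Q\cap X_{Q'}=\emptyset$. Choose $0<\delta\le\operatorname{diam}X$ smaller than $d(X_Q,X_{Q'})$ for all separated pairs, and by (F1) let $p$ map $X$ onto a tree $S'$ with fibers of diameter less than $\delta$. For separated pairs the compact sets $p(X_Q)$, $p(X_{Q'})$ are disjoint; let $\theta>0$ be at most the distance between them for every such pair. Subdivide $S'$ into edges of diameter less than $\theta/2$ and let $L_Q$ be the union of the closed edges meeting $p(X_Q)$. For separated pairs $L_Q\cap L_{Q'}=\emptyset$, since a common point would be within $\theta/2$ of both $p(X_Q)$ and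 $p(X_{Q'})$.

Put $L_w=\bigcup_{Q\subset V_w}L_Q\supset p(K_w)$. The family $(L_w)$ satisfies \eqref{eq:pattern}. Each $L_w$ is a finite union of edges, so it has finitely many components, each clopen in $L_w$; and each component lies in exactly one $L_Q$ with $Q\subset V_w$, because these $L_Q$ are disjoint and closed. By (F2) and Lemma~\ref{lem:acyclic}, the component graph $G$ of $(L_w)$ is a finite labeled graph without cycles.

For $\kappa\in V_w$ let $\pi(\kappa)=(w,C)$, where $C$ is the component of $L_w$ containing the connected set $p(\kappa)$. Labels are preserved. If $\kappa\sim\kappa'$, then $p(\kappa)\cap p(\kappa')\ne\emptyset$, so $\pi(\kappa)\sim\pi(\kappa')$. The union of the fiber $\pi^{-1}(w,C)$ is $K_w\cap p^{-1}(C)$, which is clopen in $K_w$; so the fiber is clopen by (F4). If $C\subset L_Q$ with $Q\subset V_w$ and $\kappa\in\pi^{-1}(w,C)$ lies in $Q_0$, then $\emptyset\ne p(\kappa)\subset L_{Q_0}\cap L_Q$, so $Q_0=Q$; the fiber lies in $Q$. Finally let $\Gamma$ consist of the images of the vertices and edges of $\mathcal X$. It is a connected subgraph of $G$, hence a finite tree.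
\end{proof}

Fix a metric on $V$. Apply Lemma~\ref{lem:quotient} for $n=1,2,\dots$, each time to a clopen partition into sets of diameter less than $1/n$, which exists by (F4), refined so that for $n>1$ its members lie in fibers of $\pi_{n-1}$. We obtain morphisms $\pi_n:\mathcal X\to\Gamma_n$ onto finite labeled trees, surjective on vertices and edges, with clopen fibers of diameter less than $1/n$, and maps $\rho_{kn}:\Gamma_n\to\Gamma_k$ for $k\le n$ with
\[
\pi_k=\rho_{kn}\pi_n,\qquad\rho_{jk}\rho_{kn}=\rho_{jn}\quad(j\le k\le n).
\]
Each $\rho_{kn}$ is a morphism: an edge of $\Gamma_n$ is $\pi_n(x)\pi_n(y)$ with $x\sim y$, and $\rho_{kn}$ sends it to the edge $\pi_k(x)\pi_k(y)$. The fibers $\pi_k^{-1}(\pi_k(y))$, $k\ge1$, form a base of neighborhoods of $y\in V$. In particular, for a closed set $R\subset V$,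
\begin{equation}\label{eq:closed}
y\in R\iff\pi_k(y)\in\pi_k(R)\text{ for all }k .
\end{equation}

We shall work with objects given at infinitely many levels $n$ and pass to limits in $\mathcal X$. Let $I\subset\mathbb N$ be infinite, $s_n\in\Gamma_n$ for $n\in I$, and $a\in V$. Write $s_n\to a$ if for each $k$ we have $\rho_{kn}(s_n)=\pi_k(a)$ for all large $n\in I$. If $x_n\in V$ are any vertices with $\pi_n(x_n)=s_n$, then $\rho_{kn}(s_n)=\pi_k(x_n)$, so $s_n\to a$ if and only if $x_n\to a$ in $V$. If $s_n\to a$, then $\ell(s_n)=\ell(a)$ for large $n$ (take $k=1$).

A \emph{closed subtree} is a subtree of $\mathcal X$ that is closed in $V$. We regard $\pi_n(R)$ as a labeled graph with the edges induced from $\Gamma_n$.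

\begin{lemma}\label{lem:limits}
Let $R$ be a closed subtree and $I\subset\mathbb N$ infinite.
\begin{enumerate}
\item[(a)] $\pi_n(R)$ is a subtree of $\Gamma_n$, and each of its edges is the image of an edge of $R$.
\item[(b)] Every sequence $s_n\in\Gamma_n$ $(n\in I)$ has a convergent subsequence. If $s_n\sim t_n$ in $\pi_n(R)$, $s_n\to a$ and $t_n\to b$, then $a,b\in R$ and $a\sim b$.
\item[(c)] Let $A_n\subset\pi_n(R)$ $(n\in I)$ be subtrees. There are an infinite set $I'\subset I$ and a closed subtree $R'\subset R$ such that for each $k$, $\rho_{kn}(A_n)=\pi_k(R')$ for all large $n\in I'$. If $s_n\in A_n$ and $s_n\to a$ along $I'$, then $a\in R'$.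
\item[(d)] If $R_0\supset R_1\supset\cdots$ are closed subtrees, then $R_\omega=\bigcap_jR_j$ is a closed subtree, and for each $k$, $\pi_k(R_j)=\pi_k(R_\omega)$ for all large $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The images of the edges of $R$ form a connected graph on the vertex set $\pi_n(R)$. So $\pi_n(R)$ is a subtree, with $|\pi_n(R)|-1$ edges, and a connected graph on these vertices needs all of them.

(b) The first claim is compactness of $V$ applied to lifts $x_n$. For the second, use (a) to choose lifts $x_n\sim y_n$ in $R$ of $s_n,t_n$. Then $x_n\to a$ and $y_n\to b$, and $R$ and $E$ are closed.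

(c) Each $\Gamma_k$ has finitely many subsets, so a diagonal argument gives an infinite $I'\subset I$ and sets $A^{(k)}\subset\Gamma_k$ with $\rho_{kn}(A_n)=A^{(k)}$ for all large $n\in I'$. Each $A^{(k)}$ is a subtree contained in $\rho_{kn}\pi_n(R)=\pi_k(R)$, and $\rho_{jk}(A^{(k)})=A^{(j)}$ for $j\le k$. Hence the clopen sets $P_k=\pi_k^{-1}(A^{(k)})$ decrease. Let $R'=\bigcap_kP_k$. It is closed, and $R'\subset R$ by \eqref{eq:closed}.

We have $\pi_k(R')\subset A^{(k)}$. Conversely let $t\in A^{(k)}$. For $j\ge k$ some $t'\in A^{(j)}$ has $\rho_{kj}(t')=t$, so $P_j\cap\pi_k^{-1}(t)\supset\pi_j^{-1}(t')$ is nonempty. These compact sets decrease, and a common point lies in $R'\cap\pi_k^{-1}(t)$. So $\pi_k(R')=A^{(k)}$, and $R'\ne\emptyset$.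

Let $x,x'\in R'$. For large $k$ the map $\pi_k$ is injective on the finite set $[x,x']$, so it sends $[x,x']$ to a walk without repeated vertices, that is, to the geodesic of $\Gamma_k$ between two vertices of the subtree $A^{(k)}$. Thus $[x,x']\subset P_k$ for large $k$, and $[x,x']\subset R'$. Finally, if $s_n\in A_n$ and $s_n\to a$, then $\pi_k(a)=\rho_{kn}(s_n)\in A^{(k)}$ for large $n\in I'$, so $a\in P_k$ for all $k$.

(d) $R_\omega$ is closed, nonempty by compactness, and contains the geodesic between any two of its vertices. For fixed $k$ the finite sets $\pi_k(R_j)$ decrease, so they are eventually constant. If $t\in\pi_k(R_j)$ for all $j$, the decreasing nonempty compact sets $R_j\cap\pi_k^{-1}(t)$ have a common point, so $t\in\pi_k(R_\omega)$.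
\end{proof}

\section{Mapping a finite quotient back}\label{sec:back}

We want a morphism $h:\Gamma_n\to\mathcal X$ for some $n$. Every single edge of $\Gamma_n$ lifts to $\mathcal X$, but two edges $st$ and $tt'$ may lift to edges $xy$ and $y'x'$ with $y\ne y'$. In our favor, $h$ need not be a section of $\pi_n$; only labels have to be respected.

The smallest case shows where such a map comes from. Fix $v\in V$ and consider only the star of $\pi_n(v)$ in $\Gamma_n$. We claim that for large $n$ it maps into $\mathcal X$ with $\pi_n(v)\mapsto v$. Otherwise, for infinitely many $n$ there is a neighbor $t_n$ of $\pi_n(v)$ whose label is carried by no neighbor of $v$. Along a subsequence $t_n\to b$, and $b\sim v$ by Lemma~\ref{lem:limits}(b). But $\ell(t_n)=\ell(b)$ for large $n$, a contradiction. In Example~\ref{ex:graph} with $v=u_1$, the star of $\pi_0(v)=u_\infty$ does not map back, since $u_1$ has no neighbor labeled $c$, and the star of $\pi_N(v)=u_1$ does for $N\ge1$.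

The general argument iterates this step. Root the finite tree at $\pi_n(v)$. If the tree does not map back with the root going to $v$, the failure can be blamed on the branch at one child of the root; a limit of such children is a neighbor of $v$, and we are in the same situation one step further out. To run this we must prescribe the image of the root and allow subtrees of $\mathcal X$.

\begin{definition}
Let $R$ be a closed subtree. A vertex $v\in R$ is \emph{blocked in $R$} if for no $n$ is there a morphism $h:\pi_n(R)\to\mathcal X$ with $h(\pi_n(v))=v$. Let $B(R)\subset R$ be the set of vertices blocked in $R$.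
\end{definition}

\begin{proposition}\label{prop:back}
$B(R)=\emptyset$ for every closed subtree $R$. In particular, for some $n$ there is a morphism $h:\Gamma_n\to\mathcal X$.
\end{proposition}

The second sentence is the case $R=V$. Two properties of $B$ come first.
\begin{enumerate}
\item[(B1)] If $Q\subset R$ are closed subtrees, then $B(Q)\subset B(R)$. Indeed, a morphism on $\pi_n(R)$ restricts to $\pi_n(Q)$.
\item[(B2)] If $R_0\supset R_1\supset\cdots$ are closed subtrees with intersection $R_\omega$, then $\bigcap_jB(R_j)\subset B(R_\omega)$. Indeed, by Lemma~\ref{lem:limits}(d) a morphism on $\pi_n(R_\omega)$ is a morphism on $\pi_n(R_j)$ for large $j$.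
\end{enumerate}

\subsection*{Descent}
Fix a closed subtree $R$ and $v\in R$. Root the finite tree $\pi_n(R)$ at $o_n=\pi_n(v)$. For $s\in\pi_n(R)$ the \emph{branch} $\operatorname{br}(s)$ is the subtree of all $t\in\pi_n(R)$ with $s\in[o_n,t]$, and the \emph{children} of $s$ are its neighbors in $\operatorname{br}(s)$. The branch $\operatorname{br}(s)$ is the disjoint union of $\{s\}$ and the branches $\operatorname{br}(t)$ of the children $t$ of $s$, and the only edges between these parts are the edges $st$. This is where it matters that $\Gamma_n$ is a tree.

\begin{lemma}[Descent]\label{lem:descent}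
Let $v\in B(R)$ and $i\ge0$. There are a walk $v=a_0,a_1,\dots,a_i$ in $B(R)$, an infinite set $I\subset\mathbb N$ and vertices $s_n\in\pi_n(R)$ $(n\in I)$ such that $\operatorname{dist}(o_n,s_n)=i$, $s_n\to a_i$, and for each $n\in I$ no morphism $\operatorname{br}(s_n)\to\mathcal X$ sends $s_n$ to $a_i$.
\end{lemma}

\begin{proof}
For $i=0$ take $I=\mathbb N$ and $s_n=o_n$; then $\operatorname{br}(o_n)=\pi_n(R)$, and the last condition says that $v$ is blocked. Suppose the objects are given for $i$, and put $a=a_i$. Discarding finitely many $n$, assume $\ell(s_n)=\ell(a)$ for $n\in I$. Fix $n\in I$. Suppose that every child $t$ of $s_n$ admits a morphism $h_t:\operatorname{br}(t)\to\mathcal X$ with $h_t(t)\sim a$. Then $s_n\mapsto a$ together with the $h_t$ is a morphism on $\operatorname{br}(s_n)$, which is excluded. (If $s_n$ has no children, $s_n\mapsto a$ alone is such a morphism.) So $s_n$ has a child $t_n$ such that no morphism $\operatorname{br}(t_n)\to\mathcal X$ sends $t_n$ to any neighbor of $a$. By Lemma~\ref{lem:limits}(b) there is an infinite $I'\subset I$ along which $t_n\to b$ with $b\in R$ and $b\sim a$. In particular no morphism $\operatorname{br}(t_n)\to\mathcal X$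 sends $t_n$ to $b$, and $\operatorname{dist}(o_n,t_n)=i+1$.

It remains to see that $a_{i+1}=b$ is blocked in $R$. If $h:\pi_k(R)\to\mathcal X$ were a morphism with $h(\pi_k(b))=b$, then for large $n\in I'$ the morphism $h\rho_{kn}$, restricted to $\operatorname{br}(t_n)\subset\pi_n(R)$, would send $t_n$ to $h(\pi_k(b))=b$.
\end{proof}

If $R$ lies in the ball of radius $k$ about $v$, then $\pi_n(R)$ lies in the ball of radius $k$ about $o_n$, and the lemma with $i=k+1$ shows that $v$ is not blocked. This settles Proposition~\ref{prop:back} when $\mathcal X$ has finite diameter. In general the descent does not stop, but Baire's theorem gives an open piece of $R$ at bounded distance from $v$, and deep branches avoid that piece. So a blocked vertex survives in a strictly smaller closed subtree. We then shrink repeatedly, and at limit stages we need a point of $\bigcap_jB(R_j)$. There is no reason for the sets $B(R_j)$ to be closed, so compactness of $V$ does not help; Lemma~\ref{lem:rayless} does, but it applies to subtrees. This dictates the bookkeeping.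

\begin{definition}
An \emph{obstruction} is a pair $(R,C)$, where $R$ is a closed subtree and $C$ is a connected component of the subgraph of $\mathcal X$ induced on $B(R)$. Write $(R',C')\le(R,C)$ if $R'\subset R$ and $C'\subset C$.
\end{definition}

The set $C$ is a subtree, not necessarily closed, and $\le$ is a partial order. Obstructions below a given one are produced as follows.
\begin{enumerate}
\item[(B3)] Let $(R,C)$ be an obstruction, $R'\subset R$ a closed subtree, $a\in B(R')\cap C$, and $C'$ the component of $a$ in $B(R')$. Then $(R',C')\le(R,C)$. Indeed, $C'$ is a connected subset of $B(R)$ by (B1), and it meets $C$.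
\end{enumerate}

\begin{lemma}[Shrinking]\label{lem:shrink}
For every obstruction $(R,C)$ there is an obstruction $(R',C')\le(R,C)$ with $R'\ne R$.
\end{lemma}

\begin{proof}
Fix $v\in C$ and let $D_k=\{x\in R:\operatorname{dist}(v,x)\le k\}$. Then $D_0=\{v\}$. Since geodesics from $v$ to vertices of $R$ lie in $R$, the set $D_{k+1}$ is the union of $D_k$ and the projection of $(D_k\times R)\cap E$ to the second factor. By induction and Lemma~\ref{lem:X}(a) all $D_k$ are compact. As $R=\bigcup_kD_k$, by (F6) some $D_k$ has nonempty interior in $R$: there are $m$ and $s\in\pi_m(R)$ with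
\[
R\cap\pi_m^{-1}(s)\subset D_k .
\]
Apply Lemma~\ref{lem:descent} with $i=k+1$ and put $a=a_{k+1}$. The walk $a_0,\dots,a_{k+1}$ lies in $B(R)$ and starts in $C$, so $a\in C$. Apply Lemma~\ref{lem:limits}(c) to $A_n=\operatorname{br}(s_n)$. It gives an infinite $I'\subset I$ and a closed subtree $R'\subset R$ containing $a$ with $\rho_{jn}(\operatorname{br}(s_n))=\pi_j(R')$ for each $j$ and all large $n\in I'$.

\emph{The vertex $a$ is blocked in $R'$.} If $h:\pi_j(R')\to\mathcal X$ were a morphism with $h(\pi_j(a))=a$, then for large $n\in I'$ the composite $h\rho_{jn}$ would be a morphism on $\operatorname{br}(s_n)$ sending $s_n$ to $a$. By (B3), the component $C'$ of $a$ in $B(R')$ gives $(R',C')\le(R,C)$.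

\emph{$R'\ne R$.} We show $s\notin\pi_m(R')$. Otherwise $s=\rho_{mn}(t)$ for some $n\in I'$, $n\ge m$, and $t\in\operatorname{br}(s_n)$. Choose $x\in R$ with $\pi_n(x)=t$. Then $\pi_m(x)=s$, so $x\in D_k$ and $\operatorname{dist}(o_n,t)\le\operatorname{dist}(v,x)\le k$. But $t\in\operatorname{br}(s_n)$ gives $\operatorname{dist}(o_n,t)\ge\operatorname{dist}(o_n,s_n)=k+1$.
\end{proof}

\begin{lemma}[Limit stage]\label{lem:limitstage}
If $(R_0,C_0)\ge(R_1,C_1)\ge\cdots$ are obstructions and $R_\omega=\bigcap_jR_j$, there is an obstruction $(R_\omega,C_\omega)$ with $(R_\omega,C_\omega)\le(R_j,C_j)$ for all $j$.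
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:X} and~\ref{lem:rayless} there is $a\in\bigcap_jC_j$. By Lemma~\ref{lem:limits}(d) and (B2), $R_\omega$ is a closed subtree and $a\in B(R_\omega)$. Let $C_\omega$ be the component of $a$ in $B(R_\omega)$ and apply (B3) for each $j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:back}]
If some $B(R)$ is nonempty, there is an obstruction $(R_0,C_0)$. We shrink it greedily along a countable base $O_0,O_1,\dots$ of $V$, so that the limit cannot be shrunk further. Given $(R_m,C_m)$, let $(R_{m+1},C_{m+1})\le(R_m,C_m)$ be an obstruction with $R_{m+1}\cap O_m=\emptyset$ if there is one, and let $(R_{m+1},C_{m+1})=(R_m,C_m)$ otherwise. Take $(R_\omega,C_\omega)$ from Lemma~\ref{lem:limitstage} and, by Lemma~\ref{lem:shrink}, an obstruction $(R',C')\le(R_\omega,C_\omega)$ with $R'\ne R_\omega$. Since $R'$ is closed, some $O_m$ meets $R_\omega$ and misses $R'$. As $(R',C')\le(R_m,C_m)$, the first alternative applied at step $m$, so $R_{m+1}\cap O_m=\emptyset$. Then $R_\omega\subset R_{m+1}$ misses $O_m$, a contradiction.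
\end{proof}

The morphism $h\pi_n:\mathcal X\to\mathcal X$ has finite image but need not fix its image. A suitable power does.

\begin{corollary}\label{cor:phi}
There are a finite subtree $\mathcal T$ of $\mathcal X$ and a morphism $\varphi:\mathcal X\to\mathcal T$ with clopen fibers and $\varphi|_{\mathcal T}=\mathrm{id}$. Every vertex of $\mathcal T$ lies on an edge of $\mathcal T$.
\end{corollary}

\begin{proof}
Let $\varphi_0=h\pi_n$. The finite sets $\varphi_0(V)\supset\varphi_0^2(V)\supset\cdots$ stabilize: for some $j$ the subtree $\mathcal T=\varphi_0^j(V)$ satisfies $\varphi_0(\mathcal T)=\mathcal T$. So $\varphi_0$ permutes $\mathcal T$. Let $k\ge j$ be a multiple of the order of this permutation and put $\varphi=\varphi_0^k$. Then $\varphi(V)=\mathcal T$ and $\varphi|_{\mathcal T}=\mathrm{id}$. The fibers of $\varphi$ are unions of fibers of $\pi_n$, hence clopen. The image of an edge of $\mathcal X$ is an edge of $\mathcal T$, and in a connected graph with an edge every vertex lies on an edge.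
\end{proof}

\section{From the graph to the dendroid: proof of Theorem~\ref{thm:main}}\label{sec:realize}

We build a tree $T$ inside the union of the vertices of $\mathcal T$, then a map $r_0:X\to T$ that follows $\varphi$ and therefore moves points by less than $\varepsilon$, and finally we correct $r_0$ near $T$ to make it a retraction.

\subsection*{The tree}
For each edge $\{\tau,\tau'\}$ of $\mathcal T$ choose a point $z_{\tau\tau'}=z_{\tau'\tau}\in\tau\cap\tau'$. Let $T$ be the union of the arcs from one of these finitely many points to all the others; by Lemma~\ref{lem:arcs}(c) it is a tree or a point. The union of the vertices of the finite connected graph $\mathcal T$ is a subcontinuum of $X$ containing all $z_{\tau\tau'}$, so by Lemma~\ref{lem:arcs}(a)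
\begin{equation}\label{eq:Tcover}
T\subset\bigcup_{\tau\in\mathcal T}\tau .
\end{equation}
For $\tau\in\mathcal T$ let $T(\tau)=T\cap\tau$. It is connected by hereditary unicoherence and nonempty because $\tau$ lies on an edge of $\mathcal T$. By (F2) it is a tree or a point.

\subsection*{A map that follows $\varphi$}
We construct a map $r_0:X\to T$ with
\begin{equation}\label{eq:r0}
r_0(\kappa)\subset T(\varphi(\kappa))\quad\text{for all }\kappa\in V .
\end{equation}
A point of an overlap $Z_{ww'}$ is subject to two such conditions, so we begin there. For $x\in Z_{ww'}$ the vertices $\kappa_w(x)$ and $\kappa_{w'}(x)$ are adjacent, hence so are $\tau=\varphi(\kappa_w(x))$ and $\tau'=\varphi(\kappa_{w'}(x))$; put $r_0(x)=z_{\tau\tau'}$. The pair $(\tau,\tau')$ is a locally constant function of $x$, since $\kappa_w,\kappa_{w'}$ are continuous and $\varphi$ has clopen fibers. The finitely many compact sets $Z_{ww'}$ are disjoint by (K3), so $r_0$ is well defined and continuous on their union $Z$.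

For $w\in W$ and $\tau\in\mathcal T\cap V_w$ let $K_w(\tau)=\{x\in K_w:\varphi(\kappa_w(x))=\tau\}$. Since $\varphi$ preserves labels, these finitely many sets partition $K_w$, and they are clopen in $K_w$. A point of $K_w\cap Z$ lies in $Z_{ww'}$ for some $w'\sim w$, so on $K_w(\tau)\cap Z$ the values of $r_0$ have the form $z_{\tau\tau'}\in T(\tau)$. By (F3), $r_0$ extends to a map $K_w(\tau)\to T(\tau)$. This defines a map on each $K_w$. These maps agree on the overlaps, which lie in $Z$, and the finitely many closed sets $K_w$ cover $X$. So $r_0:X\to T$ is continuous, and \eqref{eq:r0} holds because $\kappa\subset K_w(\varphi(\kappa))$ for $\kappa\in V_w$. If $x\in\kappa\in V_w$, then $x$ and $r_0(x)\in\varphi(\kappa)$ both lie in $K_w$, so by (K1)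
\begin{equation}\label{eq:r0small}
d(x,r_0(x))<\varepsilon\quad\text{for all }x\in X .
\end{equation}
If $T$ were a point, \eqref{eq:r0small} and compactness would give $\operatorname{diam}X<2\varepsilon$, contrary to the choice of $\varepsilon$. So $T$ is a tree.

\subsection*{The correction}
One cannot ask $r_0$ to be the identity on $T$ from the start. A point $t\in T$ may lie in a vertex $\kappa\notin\mathcal T$ as well as in a vertex of $\mathcal T$, and then \eqref{eq:r0} puts $r_0(t)$ in $\varphi(\kappa)$, which is disjoint from $\kappa$. Instead we slide $r_0$ inside $T$ toward an arbitrary retraction, and only near $T$, where the slide is short.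

Let $D$ be the path metric on $T$ in which each edge has length $1$; it induces the topology of $T$. For $y,y'\in T$ and $s\in[0,1]$ let $\mu(y,y',s)$ be the point $\mu\in[y,y']$ with $D(y,\mu)=sD(y,y')$. It is the only point of $T$ with
\[
D(y,\mu)=sD(y,y'),\qquad D(\mu,y')=(1-s)D(y,y'),
\]
because a point $\mu$ at distance $\theta>0$ from $[y,y']$ has $D(y,\mu)+D(\mu,y')=D(y,y')+2\theta$. These two equations are closed conditions, so the function $\mu:T\times T\times[0,1]\to T$ has closed graph, and it is continuous because $T$ is compact.

By (F3) the identity of $T$ extends to a retraction $g:X\to T$. Put $\Phi(x,s)=\mu(r_0(x),g(x),s)$, a map $X\times[0,1]\to T$ with $\Phi(x,0)=r_0(x)$ and $\Phi(x,1)=g(x)$. Let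
\[
U=\Bigl\{x\in X:\max_{s\in[0,1]}d(x,\Phi(x,s))<\varepsilon\Bigr\}.
\]
The maximum depends continuously on $x$, so $U$ is open. We claim $T\subset U$. Let $t\in T$, and by \eqref{eq:Tcover} choose $\tau\in\mathcal T$ with $t\in\tau$. Then $g(t)=t\in T(\tau)$, and $r_0(t)\in T(\varphi(\tau))=T(\tau)$ by \eqref{eq:r0}; this is where $\varphi|_{\mathcal T}=\mathrm{id}$ is used. The continuum $T(\tau)$ contains $[r_0(t),t]$, so $\Phi(t,s)$ and $t$ lie in $K_{\ell(\tau)}$ for all $s$, and $t\in U$ by (K1).

Take a map $\lambda:X\to[0,1]$ with $\lambda=1$ on $T$ and $\lambda=0$ on $X\setminus U$, and define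
\[
r(x)=\Phi(x,\lambda(x)).
\]
Then $r:X\to T$ is continuous and $r(t)=g(t)=t$ for $t\in T$. For $x\in U$ we have $d(x,r(x))<\varepsilon$ by the definition of $U$, and for $x\notin U$ we have $r(x)=r_0(x)$ and \eqref{eq:r0small} applies. So $r$ is an $\varepsilon$-retraction of $X$ onto the tree $T$, and Theorem~\ref{thm:main} is proved. \qed

\section{Prescribed trees and a characterization of dendroids}\label{sec:further}

The tree found above is not under our control. To force it through a given point $p$, attach at $p$ a whisker longer than $\varepsilon$: a tree that receives an $\varepsilon$-retraction must enter the whisker and must also leave it, so it contains $p$.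

\begin{proof}[Proof of Theorem~\ref{thm:relative}]
Assume $\varepsilon\le\frac12\operatorname{diam}X$. Write $H$ as a finite union of arcs and let $F$ be the set of their end points. By Lemma~\ref{lem:arcs}(a) every subcontinuum of $X$ containing $F$ contains $H$. Let $X'$ be $X$ with a whisker $J_p=\{p\}\times[0,2\varepsilon]$ attached at each $p\in F$ by $(p,0)=p$, and extend $d$ to a metric $d'$ by
\[
d'(x,(p,s))=d(x,p)+s,\qquad d'((p,s),(p',s'))=
\begin{cases}s+d(p,p')+s',&p\ne p',\\ |s-s'|,&p=p',\end{cases}
\]
for $x\in X$. Then $X'$ is an arcwise connected continuum. Let $\sigma:X'\to X$ collapse each $J_p$ to $p$, and let $\sigma_p:X'\to J_p$ collapse $X'\setminus J_p$ to $p$; these are retractions. The set $X'\setminus\{p\}$ is the disjoint union of the open sets $J_p\setminus\{p\}$ and $X'\setminus J_p$, so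
\begin{equation}\label{eq:whisker}
\text{a connected set that meets both $J_p$ and $X'\setminus J_p$ contains $p$.}
\end{equation}

\emph{$X'$ is a dendroid.} Let $A$ be a subcontinuum of $X'$. The set $A\cap J_p$ is connected: it is empty, or $A$, or by \eqref{eq:whisker} equal to $\sigma_p(A)$. Suppose $A$ meets $X$. If $A$ also meets $J_p$, then $p\in A$, by \eqref{eq:whisker} if $A\not\subset J_p$ and because $J_p\cap X=\{p\}$ if $A\subset J_p$. Hence $A\cap X=\sigma(A)$ is a continuum, and each $A\cap J_p$ is empty or an interval containing $p$. Now let $A,B$ be subcontinua. If both meet $X$, then $A\cap B$ is the union of the connected set $(A\cap X)\cap(B\cap X)$ and the sets $A\cap B\cap J_p$, each empty or an interval containing $p\in A\cap B\cap X$; so it is connected. If $A$ misses $X$, it lies in one $J_p$, and $A\cap B=A\cap(B\cap J_p)$ is an intersection of two connected subsets of an arc, hence connected.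

\emph{The tree.} Let $r':X'\to T'$ be an $\varepsilon$-retraction onto a tree, given by Theorem~\ref{thm:main}, and let $p\in F$. The point $r'(p,2\varepsilon)$ is within $\varepsilon$ of the tip $(p,2\varepsilon)$, so it lies in $J_p$. Since $\operatorname{diam}X\ge2\varepsilon$, compactness gives $x\in X$ with $d(x,p)\ge\varepsilon$; then $d'(x,y)\ge\varepsilon$ for all $y\in J_p$, so $r'(x)\notin J_p$. By \eqref{eq:whisker}, $p\in T'$. Therefore $T=T'\cap X=\sigma(T')$ is a subcontinuum of $X$ containing $F$, hence $H$. It is a nondegenerate subcontinuum of the tree $T'$, so it is a tree. The map $r=\sigma r'|_X:X\to T$ fixes $T$ pointwise, and $d(x,r(x))\le d'(x,r'(x))<\varepsilon$, because $d(x,\sigma(y))\le d'(x,y)$ for $x\in X$, $y\in X'$ by the definition of $d'$.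
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(i)$\Rightarrow$(iii). Retractions $r_m:X\to T_m$ onto increasing trees need not commute, so we replace $r_k$ by the infinite composition $r_kr_{k+1}r_{k+2}\cdots$ and choose the $r_m$ so close to the identity that it converges. Let $\varepsilon_1=\frac12$ and let $r_1:X\to T_1$ be an $\varepsilon_1$-retraction onto a tree, with $T_1\supset H$ by Theorem~\ref{thm:relative} if $H$ is prescribed. Given $r_1,\dots,r_{m-1}$, put $R_{km}=r_kr_{k+1}\cdots r_{m-1}$ for $k<m$. By uniform continuity choose $0<\varepsilon_m\le2^{-m}$ such that $d(x,y)<\varepsilon_m$ implies $d(R_{km}(x),R_{km}(y))<2^{-m}$ for all $k<m$. By Theorem~\ref{thm:relative} choose a tree $T_m\supset T_{m-1}$ and an $\varepsilon_m$-retraction $r_m:X\to T_m$.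

Since $R_{k,m+1}=R_{km}r_m$, we have $d(R_{k,m+1}(x),R_{km}(x))<2^{-m}$, so $R_{km}$ converges uniformly as $m\to\infty$ to a map $R_k:X\to T_k$. Each $r_j$ with $j\ge k$ fixes $T_k$ pointwise, so $R_k$ is a retraction. Each $r_j$ moves points by less than $\varepsilon_j$, so $d(x,R_k(x))\le\sum_{j\ge k}\varepsilon_j\le2^{1-k}$. Let $k<l$. Letting $m\to\infty$ in $R_{km}=R_{kl}R_{lm}$ gives $R_k=R_{kl}R_l$, so $R_kR_l=R_{kl}R_lR_l=R_{kl}R_l=R_k$. Also $R_lR_k=R_k$ because $T_k\subset T_l$, and $R_kR_k=R_k$.

(iii)$\Rightarrow$(iv). Let $f_k=R_k|_{T_{k+1}}$, a retraction of $T_{k+1}$ onto $T_k$. The limit $\varprojlim(T_k,f_k)$ is the subspace of $\prod_kT_k$ formed by the sequences $(t_k)$ with $f_k(t_{k+1})=t_k$. Since $R_k=R_kR_{k+1}=f_kR_{k+1}$, the map $x\mapsto(R_k(x))_k$ takes $X$ into the limit. It is injective because $R_k(x)\to x$. To see that it is onto, let $(t_k)$ be in the limit. For $m\ge k$ we have $R_k(t_{m+1})=R_kR_m(t_{m+1})=R_k(t_m)$, so $R_k(t_m)=R_k(t_k)=t_k$. If $x\in X$ is the limit of a subsequence of $(t_m)$, then $R_k(x)=t_k$ for all $k$. A continuous bijection from a compact space onto a metric space is a homeomorphism.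

(iv)$\Rightarrow$(ii). Let $Y=\varprojlim(T_k,f_k)$ and $f_{jk}=f_j\cdots f_{k-1}:T_k\to T_j$ for $j<k$. For $t\in T_k$ the sequence
\[
e_k(t)=(f_{1k}(t),\dots,f_{k-1,k}(t),t,t,\dots)
\]
lies in $Y$, because $f_j(t)=t$ for $j\ge k$. If $\mathrm{pr}_k:Y\to T_k$ is the projection, then $\mathrm{pr}_ke_k=\mathrm{id}$. So $e_k$ is an embedding and $e_k\mathrm{pr}_k$ is a retraction of $Y$ onto the tree $e_k(T_k)$. It preserves the first $k$ coordinates, so these retractions converge uniformly to the identity in a product metric, and hence in every compatible metric, since all compatible metrics on a compact space are uniformly equivalent. Transport them to $X$.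

(ii)$\Rightarrow$(i). Suppose $A,B\subset X$ are subcontinua with $A\cap B=P\cup Q$, where $P,Q$ are disjoint, closed and nonempty. Take disjoint open sets $U\supset P$ and $U'\supset Q$, and let $r_n$ be a $\frac1n$-retraction of $X$ onto a tree. By (F2) the set $C_n=r_n(A)\cap r_n(B)$ is connected. It contains $r_n(P)$ and $r_n(Q)$, and for large $n$ these lie in $U$ and $U'$ respectively, since $P$ and $Q$ are compact. So there is $c_n\in C_n\setminus(U\cup U')$, say $c_n=r_n(a_n)=r_n(b_n)$ with $a_n\in A$, $b_n\in B$. Both $a_n$ and $b_n$ are within $\frac1n$ of $c_n$, so along a subsequence all three converge to one point $c$, which lies in $A\cap B$ and not in $U\cup U'$. This contradicts $A\cap B\subset U\cup U'$. So $X$ is hereditarily unicoherent, and being arcwise connected it is a dendroid.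
\end{proof}

\begin{remark}
Hereditary unicoherence is necessary in Theorem~\ref{thm:main} by the implication (ii)$\Rightarrow$(i). Apart from Cook's theorem, arcwise connectedness makes $\mathcal X$ connected and, through Lemma~\ref{lem:nested}, free of rays, and it supplies the arcs of $T$. It cannot be dropped. Let $Y$ be the triod of Example~\ref{ex:fold} and let $\beta:[1,\infty)\to Y$ run at unit speed through $a,u,b,u,c,u,b,u,a$ and repeat this periodically. Let $L=\{(\beta(t),1/t):t\ge1\}$ and $X=L\cup(Y\times\{0\})=\overline L$, with the maximum metric. Each point of $L$ separates the points of $L$ with smaller parameter from the rest of $X$. So a subcontinuum meeting both $L$ and $Y\times\{0\}$ is the union of a tail of $L$ and $Y\times\{0\}$; the other subcontinua are arcs or points in $L$ and subcontinua of $Y\times\{0\}$. Any two sets from this list have connected intersection, so $X$ is hereditarily unicoherent. No arc contains a triod, so a tree $T\subset X$ lies in $Y\times\{0\}$ or in $L$. Suppose $f:X\to T$ moves points by less than $\frac12$. The point $(a,1)$ is at distance $1$ from $Y\times\{0\}$, so $T\subset L$. Then $f([a,c]\times\{0\})$ corresponds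 to an interval of parameters containing $t_1,t_2$ with $\beta(t_1)\in[a,u)$ and $\beta(t_2)\in(u,c]$. Between two such parameters $\beta$ passes through $b$, which is at distance $1$ from $[a,c]$, a contradiction.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cook}
H. Cook, \emph{Tree-likeness of dendroids and $\lambda$-dendroids}, Fund. Math. \textbf{68} (1970), 19--22.

\bibitem{RNT}
\emph{The property RNT on dendroids}, \texttt{https://hrcak.srce.hr/file/7842}.

\end{thebibliography}
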